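# A prime ring none of whose nonzero images has a smallest layer of primes: comparing $\beta$ with $\mathcal U(*_k)$

## 1. Prime rings, upper radicals, $*$-rings, essential extensions

All rings are associative and need not have an identity. Ideals are two-sided. For additive subgroups $X,Y$ of a ring, $XY$ is the additive subgroup generated by all products $xy$. A homomorphic image of $A$ is, up to isomorphism, a quotient $A/I$.

**Definition (prime rings and prime ideals).** A ring $R\neq 0$ is prime if $IJ\ne 0$ for all nonzero ideals $I,J$ of $R$. A prime ideal of $A$ is a proper ideal $P$ (possibly $0$) such that $A/P$ is a prime ring. Replacing $X,Y$ by $X+P,Y+P$ one sees that this means: $P\neq A$, and $XY\subseteq P$ implies $X\subseteq P$ or $Y\subseteq P$ for all ideals $X,Y$ of $A$. We write $\pi$ for the class of all prime rings.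

For example, commutative domains are prime, with or without identity: $\mathbb Z$, $2\mathbb Z$, $xK[[x]]$. A nonzero nilpotent ring $N$ is not prime: if $N^k=0\neq N^{k-1}$ with $k\ge 2$, then $N^{k-1}$ is a nonzero ideal whose square lies in $N^{2k-2}\subseteq N^k=0$.

**Definition (upper radical, prime radical).** For a class $\varrho$ of rings, $\mathcal U(\varrho)$ is the class of all rings having no nonzero homomorphic image in $\varrho$. The prime radical is $\beta=\mathcal U(\pi)$. For a ring $A$, $\beta(A)$ is its $\beta$-radical, the largest ideal of $A$ that belongs to $\beta$; we only use that $\beta(A)=A$ means $A\in\beta$, that is, $A$ has no prime ideal.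

For example, every nilpotent ring is in $\beta$, because its nonzero images are nilpotent and so not prime. The ring $\mathbb Z$ is not in $\beta$. Note that $\mathcal U$ reverses inclusions: if $\varrho\subseteq\pi$ then $\beta\subseteq\mathcal U(\varrho)$.

**Definition ($*$-ring).** A prime ring $A$ is a $*$-ring if $\beta(A/I)=A/I$ for every nonzero proper ideal $I$ of $A$. The class of $*$-rings is denoted $*$.

A field is a $*$-ring, since it has no nonzero proper ideal. A less trivial example is $T=xK[[x]]$, for a field $K$. It is a domain, so prime. Let $I$ be a nonzero ideal of $T$; it contains some $f=x^m u$ with $m\geq 1$ and $u$ a unit of $K[[x]]$. Then $I\supseteq fT=x^{m+1}K[[x]]=T^{m+1}$, so $T/I$ is nilpotent and lies in $\beta$. The ring $\mathbb Z$ is prime but not a $*$-ring, because $\mathbb Z/2\mathbb Z$ is a field.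

**Definition (essential ideal, essential closure).** A nonzero ideal $J$ of $A$ is essential if $I\cap J\neq0$ for every nonzero ideal $I$ of $A$. A class $\mu$ is essentially closed if every ring that has an essential ideal belonging to $\mu$ belongs to $\mu$. The essential closure $*_k$ of $*$ is the smallest essentially closed class containing $*$.

In a prime ring $R$ every nonzero ideal $J$ is essential, since $0\neq IJ\subseteq I\cap J$. In $F\times F$, with $F$ a field, the ideal $F\times 0$ is not essential, since it meets $0\times F$ in $0$. For the closure, take $K[[x]]$. It is not a $*$-ring, because $K[[x]]/xK[[x]]\cong K$ is not in $\beta$. But $xK[[x]]$ is an essential ideal of it and is a $*$-ring, so $K[[x]]\in *_k$.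

(We took prime rings to be nonzero. Admitting the zero ring into $\pi$ or $*$ would change nothing: upper radicals look only at nonzero images, and $0$ is never an essential ideal.)

## 2. Gardner's comparison of $\beta$ with $\mathcal U(*_k)$

A ring outside $\beta$ has a prime image. Does it always have a much more special image, one in $*_k$? In 1988, Gardner asked whether
$$\beta=\mathcal U(*_k).$$
The problem is taken from "On the graded $\ast$-rings" (http://tabmaths.com/issues/Tabmath-Vol41-Number-1-2022/7Paper4Puguh.pdf). The answer is no: $\beta\subsetneq\mathcal U(*_k)$. We prove the following two theorems.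

**Theorem 1.** For every field $K$ there is a countable-dimensional $K$-algebra $A\neq 0$ that is a prime ring and has no nonzero homomorphic image in $*_k$. Hence $A\in\mathcal U(*_k)\setminus\beta$ and $\beta\neq\mathcal U(*_k)$.

**Theorem 2.**

1. $*_k$ is exactly the class of prime rings $B$ having a nonzero ideal contained in all nonzero prime ideals of $B$. So $A\in\mathcal U(*_k)$ if and only if no prime ideal $P$ of $A$ is locally closed in $\operatorname{Spec}A$.
2. The ring $A$ of Theorem 1 is locally nilpotent. So even $\beta\subsetneq\mathcal U(*_k)\cap\mathcal L$, where $\mathcal L$ is the class of locally nilpotent rings (the Levitzki radical class).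
3. If $A\in\mathcal U(*_k)$, then every prime image of $A$ has zero center and $A$ has no maximal prime ideals. Thus a ring $A\notin\beta$ does have a nonzero image in $*_k$ if some prime image has nonzero center (for example if $A$ is commutative or has an identity), or if $A$ has ACC on prime ideals.

Here a ring is locally nilpotent if each of its finitely generated subrings is nilpotent. The set $\operatorname{Spec}A$ of prime ideals carries the Zariski topology, with closed sets $V(I)=\{Q: I\subseteq Q\}$; a point $P$ is locally closed if $\{P\}$ is the intersection of an open and a closed set. In $\operatorname{Spec}\mathbb Z$ the point $0$ is not locally closed, because every nonempty open set contains all but finitely many primes, while each $p\mathbb Z$ is closed. In $\operatorname{Spec}K[[x]]=\{0,(x)\}$ the point $0$ is open.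

## 3. Three tools for rings without identity

**Fact 1 (Andrunakievich's lemma).** If $X$ is an ideal of $U$, $U$ is an ideal of $R$, and $X'$ is the ideal of $R$ generated by $X$, then $X'^3\subseteq UX'U\subseteq X$.

*Proof.* $X'=X+RX+XR+RXR\subseteq U$, which gives the first inclusion. Since $UR\subseteq U$ and $RU\subseteq U$, each of the four summands, multiplied by $U$ on both sides, lies in $UXU\subseteq X$. $\square$

**Fact 2.** A nonzero ideal $U$ of a prime ring $R$ is a prime ring.

*Proof.* Let $X,Y$ be ideals of $U$ with $XY=0$. By Fact 1, $X'^3Y'^3\subseteq XY=0$. As $R$ is prime, $X'=0$ or $Y'=0$. $\square$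

**Fact 3.** Let $R$ be prime. If $RxR=0$ then $x=0$. If $xRy=0$ then $x=0$ or $y=0$.

*Proof.* Let $\langle x\rangle$ be the ideal generated by $x$. Then $\langle x\rangle^3\subseteq R\langle x\rangle R\subseteq RxR$. If $RxR=0$, then $\langle x\rangle^3=0$, so $\langle x\rangle=0$ because $R$ is prime. If $xRy=0$, then $(RxR)(RyR)\subseteq R(xRy)R=0$, so $RxR=0$ or $RyR=0$, and the first statement applies. $\square$

## 4. The class $*_k$ in terms of prime ideals

The definition of $*_k$ as a closure is hard to test. We replace it by a condition on prime ideals. Let $\mu$ be the class of prime rings $B$ having a nonzero ideal $T$ contained in every nonzero prime ideal of $B$. (If there are no nonzero prime ideals, $T=B$ works.)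

**Proposition 1.** $*_k=\mu$.

*Proof.* **Step 1: $*\subseteq\mu$.** This is the first half of showing $*_k\subseteq\mu$. Suppose $B\in *$ had a nonzero prime ideal $Q$. Then $B/Q\in\beta$ by the definition of a $*$-ring. But $B/Q$ is a nonzero image of itself in $\pi$, a contradiction. So there is no nonzero prime ideal and $T=B$ works.

**Step 2: $\mu$ is essentially closed.** With Step 1 this gives $*_k\subseteq\mu$. Let $B\in\mu$, with $T$ as above, be an essential ideal of a ring $C$. First, $C$ is prime: if $X,Y\ne0$ are ideals of $C$, then $X\cap B$ and $Y\cap B$ are nonzero ideals of the prime ring $B$, so $0\neq (X\cap B)(Y\cap B)\subseteq XY$.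

Now we need a nonzero ideal of $C$ below all nonzero primes of $C$. Let $T'$ be the ideal of $C$ generated by $T$ and put $S=T'^3$. Since $C$ is prime, $S\neq0$; by Fact 1, $S\subseteq T$. Let $Q$ be a nonzero prime ideal of $C$. If $B\subseteq Q$, then $S\subseteq T\subseteq B\subseteq Q$. If $B\not\subseteq Q$, then $B/(Q\cap B)\cong(B+Q)/Q$ is a nonzero ideal of the prime ring $C/Q$, so it is prime by Fact 2. Thus $Q\cap B$ is a prime ideal of $B$, and it is nonzero because $B$ is essential. Hence $S\subseteq T\subseteq Q\cap B\subseteq Q$. So $C\in\mu$.

**Step 3: $\mu\subseteq*_k$.** Let $B\in\mu$ with $T$ as above. Since $B$ is prime, $T$ is essential in $B$, so it is enough to show $T\in*$. By Fact 2, $T$ is prime. Suppose some nonzero proper ideal $J$ of $T$ has $T/J\notin\beta$. Then $T/J$ has a prime image, so there is a prime ideal $p\supseteq J$ of $T$. We turn $p$ into a nonzero prime ideal of $B$ that does not contain $T$.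

*$p$ is an ideal of $B$.* Let $p'$ be the ideal of $B$ generated by $p$. Then $p'\subseteq T$, so $p'$ is an ideal of $T$, and $p'^3\subseteq p$ by Fact 1. As $p$ is a prime ideal of $T$, $p'\subseteq p$.

*The candidate.* Put $Q=\{x\in B: TxT\subseteq p\}$. It is an ideal of $B$, because $TbxT\subseteq TxT$ and $TxbT\subseteq TxT$ for $b\in B$. Clearly $p\subseteq Q\cap T$. Conversely, if $x\in T$ and $TxT\subseteq p$, then Fact 3 in the prime ring $T/p$ gives $x\in p$. So $Q\cap T=p\neq T$; hence $T\not\subseteq Q$ and $Q\ne B$.

*$Q$ is prime.* Let $XY\subseteq Q$ for ideals $X,Y$ of $B$. Then $TXT$ and $TYT$ are ideals of $T$, and $(TXT)(TYT)\subseteq TXYT\subseteq p$. So $TXT\subseteq p$ or $TYT\subseteq p$, that is, $X\subseteq Q$ or $Y\subseteq Q$.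

Since $Q\supseteq p\supseteq J\neq0$, $Q$ is a nonzero prime ideal of $B$ not containing $T$, contrary to the choice of $T$. $\square$

In particular $*_k\subseteq\pi$, so $\beta\subseteq\mathcal U(*_k)$ always. The question is about the other inclusion, and the proposition turns it into one about prime ideals.

**Criterion (1).** Let $A$ be a ring such that for every prime ideal $P$ and every nonzero ideal $I$ of $A/P$ there is a prime ideal $Q\supsetneq P$ of $A$ with $I\not\subseteq Q/P$. Then $A\in\mathcal U(*_k)$.

*Proof.* Otherwise some nonzero image $A/P$ lies in $*_k=\mu$. It is a prime ring, so $P$ is a prime ideal, and it has a nonzero ideal $T$ contained in every nonzero prime ideal $Q/P$ of $A/P$. This contradicts the hypothesis for $I=T$. $\square$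

(This uses only the inclusion $*_k\subseteq\mu$, Steps 1 and 2.)

**Proof of Theorem 2(1).** The first sentence is Proposition 1. For the second, $A$ has a nonzero image in $*_k$ if and only if $A/P\in\mu$ for some prime ideal $P$. The nonzero prime ideals of $A/P$ are the $Q/P$ with $Q\supsetneq P$ prime. So $A/P\in\mu$ means that $P$ is strictly contained in the intersection of all primes $Q\supsetneq P$, read as $A$ if there are none.

It remains to see that this says that $P$ is locally closed. A closed set $V(I)$ containing $P$ has $I\subseteq P$, hence contains $V(P)$. So if $\{P\}$ is the intersection of an open set $O$ and a closed set, then $\{P\}=O\cap V(P)$. Write $O$ as the complement of $V(I)$. The equation says: $I\not\subseteq P$, and $I\subseteq Q$ for every prime $Q\supsetneq P$. Such an ideal $I$ exists exactly when the intersection of all primes $Q\supsetneq P$ is not contained in $P$. $\square$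

## 5. Rings with central elements, and where Zorn's lemma stops

Let us try to find images in $*_k$. If $A\neq0$ has an identity, it has a maximal ideal $M$, and $A/M$ is a simple ring with identity: a prime ring with no nonzero proper ideal, hence a $*$-ring. The ring $\mathbb Z$ itself is not in $*_k$, as the intersection of the nonzero primes is $0$; but its image $\mathbb Z/2\mathbb Z$ is. The ring $2\mathbb Z$ has no identity, but $2\mathbb Z/6\mathbb Z$ is a field with three elements (its identity is the class of $4$). For $xK[x]$, evaluation at $1$ gives the image $K$. What these cases have in common is a central element that is not nilpotent, or a maximal prime.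

**Proof of Theorem 2(3).** *Maximal primes.* Let $P$ be maximal among the prime ideals of $A$. Then $R=A/P$ has no nonzero prime ideal, so $R\in\mu=*_k$ with $T=R$, and $A\notin\mathcal U(*_k)$. If $A\notin\beta$ has ACC on prime ideals, then $A$ has a prime ideal and so a maximal one, and this applies.

*Central elements.* Let $R$ be a prime image of $A$ with a central $z\neq0$. We first note that a nilpotent central element $\zeta$ of a prime ring $S$ is $0$. Otherwise the minimal $n$ with $\zeta^n=0$ satisfies $n\geq2$, and $\zeta^{n-1}S\zeta^{n-1}=S\zeta^{2n-2}=0$ since $2n-2\ge n$; then $\zeta^{n-1}=0$ by Fact 3, a contradiction.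

So $z$ is not nilpotent, and Zorn's lemma gives an ideal $P$ of $R$ maximal among the ideals disjoint from $\{z^i:i\geq1\}$. If $X,Y\supsetneq P$ are ideals, they contain some $z^i$ and $z^j$; so $z^{i+j}\in XY$ and $XY\not\subseteq P$. Hence $P$ is prime. Let $Q\supsetneq P$ be prime. Then $z^i\in Q$ for some $i$. The image of $z$ in the prime ring $R/Q$ is central and nilpotent, hence $0$: so $z\in Q$. Therefore the ideal of $R/P$ generated by the image of $z$, which is nonzero as $z\notin P$, lies in every nonzero prime ideal of $R/P$. So $R/P\in\mu=*_k$, and $A\notin\mathcal U(*_k)$.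

*Examples in the statement.* If $A\notin\beta$ is commutative, its prime images are nonzero and commutative, so they have nonzero center. If $A\notin\beta$ has an identity, then so has each prime image, and that identity is a nonzero central element. $\square$

A sensible person now tries to do without the center. In any prime ring $R$ take $z_0\ne0$; by Fact 3 we may choose $a_i$ with $z_{i+1}=z_ia_iz_i\neq0$ for all $i$. Let $P$ be an ideal maximal among those disjoint from $\{z_i\}$. It is prime: ideals $X,Y\supsetneq P$ contain a common $z_m$, because each $z_{i+1}$ is in the ideal generated by $z_i$; so $z_{m+1}=z_m\cdot(a_mz_m)\in XY\setminus P$. A prime $Q\supsetneq P$ contains some $z_i$. In the central case we could now go back from $z^i\in Q$ to $z\in Q$. Here nothing leads from $z_i\in Q$ back to $z_0\in Q$; the index $i$ depends on $Q$, and no single nonzero ideal of $R/P$ is seen to lie in all the $Q/P$. This is where the attempt stops.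

A counterexample must exploit exactly this. By Theorem 2(3) it has no identity, its prime images have zero center, and above every prime ideal there is a strictly larger one. To check Criterion (1) we must know all its prime ideals. We therefore look for an algebra whose prime ideals can be read off from combinatorics of words.

## 6. Words with a unique largest letter

Letters are the positive integers, and $\mathbb N$ is the set of positive integers. A factor of a word is a block of consecutive letters in it.

Fix maps $l,r:\mathbb N\to\mathbb N\cup\{0\}$ with $l(n),r(n)<n$ such that every pair $(a,b)\in(\mathbb N\cup\{0\})^2$ equals $(l(n),r(n))$ for infinitely many $n$. Such maps exist: list all pairs as $(a_n,b_n)$, each occurring infinitely often, and let $(l(n),r(n))=(a_n,b_n)$ if $\max(a_n,b_n)<n$, and $(0,0)$ otherwise. For a given pair the exception concerns only finitely many $n$. Define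
$$[0]=\text{empty word},\qquad [n]=[l(n)]\;n\;[r(n)]\quad(n\ge1).$$

Thus a letter $n$ names a whole word $[n]$. If $l(p)=r(p)=0$, then $[p]=p$. If then $l(s)=r(s)=p$, we get $[s]=p\,s\,p$; if $l(x)=p$ and $r(x)=0$, then $[x]=p\,x$. Any two words $[a],[b]$ can be joined: for infinitely many $n$, $[n]=[a]\,n\,[b]$.

Let $\operatorname{supp}(n)$ be the set of letters of $[n]$. Write $t\preceq n$ if $t\in\operatorname{supp}(n)$, and $t\prec n$ if moreover $t\neq n$.

**Lemma 1.**

1. All letters of $[n]$ are $\leq n$, and $n$ occurs in $[n]$ exactly once.
2. For any position of a letter $t$ in $[n]$, the maximal block of consecutive letters $\le t$ in $[n]$ around this position is $[t]$, the given position being that of the unique $t$ in $[t]$. So the part of the block to the left of the position is $[l(t)]$, and the part to the right is $[r(t)]$.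
3. Between two positions of the same letter $t$ in $[n]$ there is a letter $>t$.

*Proof.* (1) is clear by induction, since $l(n),r(n)<n$. (2) We use induction on $n$. If $t=n$, the block is all of $[n]$. Otherwise the position lies in $[l(n)]$ or in $[r(n)]$. The block does not contain the letter $n>t$, so it is the corresponding block inside $[l(n)]$ or $[r(n)]$, and induction applies. (3) By (2), the maximal block of letters $\leq t$ around one of the positions contains $t$ only once. So the other position lies outside the block, and a letter $>t$ lies between them. $\square$

By (2), if $t\preceq n$ then $[t]$ is a factor of $[n]$. Hence $\preceq$ is transitive. As $t\preceq n$ implies $t\le n$, it is a partial order.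

Let $\mathcal W$ be the set of all nonempty factors of the words $[n]$, $n\ge1$. Lemma 1(3) holds for all words in $\mathcal W$.

## 7. Irreducible languages

**Definition.** A nonempty set $L'\subseteq\mathcal W$ is an irreducible language if it is closed under nonempty factors and for all $u,v\in L'$ there is a nonempty word $w$ with $uwv\in L'$.

For example, $\mathcal W$ is irreducible: if $u$ is a factor of $[m]$ and $v$ of $[n]$, take $k$ with $[k]=[m]\,k\,[n]$. In the word $uwv$ the middle word $w$ automatically belongs to $L'$. Irreducibility is primeness in the language of words, as Section 8 shows.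

The first lemma says that an irreducible language is determined by its letters.

**Lemma 2.** Let $L'\subseteq\mathcal W$ be irreducible. If $u\in L'$ has largest letter $t$, then $u$ is a factor of $[t]$, and $[t]\in L'$. Moreover $L'$ contains arbitrarily large letters.

*Proof.* The word $u$ is a factor of some $[n]$. Its letters are $\leq t$ and it contains $t$, so it lies in the maximal block of letters $\leq t$ around that $t$, which is $[t]$ by Lemma 1(2).

To get $[t]\in L'$, we surround $t$. The letter $t$ is in $L'$; using irreducibility twice, some $t\,w\,t\,w'\,t\in L'$. It is a factor of some $[n]$. By Lemma 1(3), there are letters $>t$ in $w$ and in $w'$. So the maximal block of letters $\le t$ in $[n]$ around the middle $t$ lies inside this word. That block is $[t]$, so $[t]\in L'$.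

Finally, $t\,w\,t\in L'$ contains a letter $>t$, for any letter $t$ of $L'$. $\square$

The second lemma lets us tell two words apart by a context. It is needed because a monomial algebra can have prime ideals that are not spanned by words. For instance $xK[x]$ has as basis the words $x,xx,xxx,\dots$, but the kernel of evaluation at $1$ is a prime ideal containing none of them. There, every context accepts every word.

**Lemma 3.** Let $L'\subseteq\mathcal W$ be irreducible. If $u_1\neq u_2$ are in $L'$, there are nonempty words $p,q$ with $pu_1q\in L'$ and $pu_2q\notin L'$.

*Proof.* Let $M$ be the largest letter in $u_1$ and $u_2$, and let $c>M$ be a letter in $L'$ (Lemma 2). By irreducibility there is a word $c\,w\,u_1\,w'\,c\in L'$. Let $y$ be the last letter $>M$ in $cw$, and $z$ the first letter $>M$ in $w'c$. Cutting down to this factor,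
$$y\,p_0\,u_1\,q_0\,z\in L',$$
where $p_0,q_0$ are possibly empty words in letters $\leq M$. Here $y\neq z$, because otherwise Lemma 1(3) would give a letter $>y>M$ strictly between.

Suppose also $y\,p_0\,u_2\,q_0\,z\in L'$. If $y<z$, look at the maximal block of letters $\leq y$ around $y$ in words $[n]$ containing these two words. To the right of $y$ it ends exactly before $z$. So Lemma 1(2) gives $p_0u_1q_0=[r(y)]=p_0u_2q_0$. If $y>z$, the same argument at $z$, looking to the left, gives $p_0u_1q_0=[l(z)]=p_0u_2q_0$. Either way $u_1=u_2$, a contradiction. So $p=yp_0$ and $q=q_0z$ work. $\square$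

## 8. Prime ideals of the algebra $A_L$

Let $K$ be a field. For $L'\subseteq\mathcal W$ closed under nonempty factors, let $A_{L'}$ be the $K$-space with basis $L'$, where the product of two words is their concatenation if this lies in $L'$, and $0$ otherwise. It is the free algebra without $1$ modulo the span of the words not in $L'$; this span is an ideal because $L'$ is closed under factors. So $A_{L'}$ is associative. If $L'\subseteq L$ are both closed under nonempty factors, put $I_{L'}=\operatorname{span}(L\setminus L')$; it is an ideal of $A_L$ with $A_L/I_{L'}\cong A_{L'}$.

**Lemma 4.** Let $L'\subseteq\mathcal W$ be irreducible. Every nonzero ring ideal $I$ of $A_{L'}$ contains a word of $L'$. Consequently $A_{L'}$ is a prime ring.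

*Proof.* **Step 1: reduce to one term.** Among the nonzero elements of $I$ choose $f=\sum_{i=1}^sc_iu_i$ with $c_i\in K\setminus\{0\}$, distinct $u_i\in L'$, and $s$ minimal. Suppose $s\geq2$. Take $p,q$ from Lemma 3 for $u_1,u_2$; they are in $L'$ as factors of $pu_1q$. In $pfq\in I$ the term with $pu_1q$ survives and the one with $pu_2q$ vanishes; the surviving words $pu_iq$ are distinct. So $pfq$ is nonzero with fewer than $s$ terms, a contradiction. Hence $f=cu$ for a word $u$.

**Step 2: remove the scalar.** The ideal $I$ is only a ring ideal, so we may not divide by $c$ directly. Choose $w$ with $uwu\in L'$. Then $f\cdot(c^{-1}wu)=uwu\in I$ is a word of $L'$.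

**Step 3: primeness.** If $I,J$ are nonzero ideals, take words $u\in I$, $v\in J$, and $w$ with $uwv\in L'$. Then $0\neq(uw)v\in IJ$. $\square$

**Lemma 5.** Let $L\subseteq\mathcal W$ be irreducible. The prime ideals of the ring $A_L$ are exactly the $I_{L'}$ with $L'\subseteq L$ irreducible.

*Proof.* The $I_{L'}$ are prime ideals, since $A_L/I_{L'}\cong A_{L'}$ is a prime ring by Lemma 4. Conversely let $P$ be a prime ideal of $A=A_L$.

**Step 1: $P$ is a $K$-subspace.** This allows us to argue with words. Let $x\in P$ and $c\in K$. For all $\alpha\in A$, $(cx)\alpha(cx)=x(c\alpha)(cx)\in P$. By Fact 3 in $A/P$, $cx\in P$.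

**Step 2: the words outside $P$ form an irreducible language.** Let $L_P=\{w\in L:w\notin P\}$. It is nonempty, because otherwise the subspace $P$ would be $A$. It is closed under nonempty factors, because a word with a factor in $P$ is in $P$. Let $u,v\in L_P$. By Fact 3 in $A/P$, $uAv\not\subseteq P$. Since $A$ is spanned by words and $P$ is a subspace, $uwv\notin P$ for some word $w\in L$. In particular this product is not $0$, so the concatenation $uwv$ is in $L$, hence in $L_P$.

**Step 3: $P=I_{L_P}$.** By definition $I_{L_P}=\operatorname{span}(L\cap P)\subseteq P$. The ideal $P/I_{L_P}$ of $A/I_{L_P}\cong A_{L_P}$ contains no word of $L_P$. By Lemma 4 it is $0$. $\square$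

Larger prime ideals correspond to smaller languages. Criterion (1) becomes the following.

**Criterion (2).** Let $L\subseteq\mathcal W$ be irreducible. Suppose that for every irreducible $L'\subseteq L$ and every $a\in L'$ there is an irreducible $L''\subsetneq L'$ with $a\in L''$. Then $A_L$ is a prime ring in $\mathcal U(*_k)$.

*Proof.* $A_L$ is prime by Lemma 4. Let $P$ be a prime ideal of $A_L$. By Lemma 5, $P=I_{L'}$ with $L'$ irreducible, and $A_L/P\cong A_{L'}$. A nonzero ideal $I$ of $A_L/P$ contains the image of a word $a\in L'$ (Lemma 4). Take $L''$ as in the hypothesis. Then $Q=I_{L''}$ is a prime ideal, $Q\supsetneq P$, and $a\notin Q$. So $I\not\subseteq Q/P$, and Criterion (1) applies. $\square$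

## 9. Why the language $\mathcal W$ is too large

The first candidate is $L=\mathcal W$. For $L'=\mathcal W$ itself the condition of Criterion (2) holds. Given $a$, a factor of some $[t_0]$, choose $t_1,t_2,\dots$ with $l(t_{i+1})=r(t_{i+1})=t_i$, so that
$$[t_{i+1}]=[t_i]\;t_{i+1}\;[t_i].$$
The set of all nonempty factors of the $[t_i]$ contains $a$ and is irreducible: two words $u,v$ in it are factors of the same $[t_i]$, and $[t_{i+1}]$ contains some $uwv$ with $w$ nonempty. It is not all of $\mathcal W$: since the pair $(t_0,t_0)$ occurs for infinitely many $n$, there is a letter $b>t_0$ different from $t_1$ with $l(b)=r(b)=t_0$, and we may choose all of $t_2,t_3,\dots$ larger than $b$. Then $b$ occurs in no $[t_i]$.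

But the condition is required for every irreducible $L'$, and it fails for these very chains. Start with $l(t_0)=r(t_0)=0$, so
$$[t_0]=t_0,\quad [t_1]=t_0t_1t_0,\quad [t_2]=t_0t_1t_0\,t_2\,t_0t_1t_0,\ \dots$$
and let $Z$ be the language of nonempty factors of these words. Let $L''\subseteq Z$ be irreducible. By Lemma 2, $L''$ contains arbitrarily large letters. The letters of $Z$ are the $t_i$, so $L''$ contains $t_i$, hence $[t_i]$, for infinitely many $i$. Since $[t_i]$ is a factor of $[t_{i+1}]$, $L''=Z$. So $Z$ has no proper irreducible sublanguage. By Lemma 5, $0$ is the only prime ideal of the prime ring $A_Z$; so every quotient of $A_Z$ by a nonzero proper ideal is in $\beta$, and $A_Z$ is a $*$-ring. It is an image of $A_{\mathcal W}$. Hence $A_{\mathcal W}\notin\mathcal U(*_k)$.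

The fault is visible in $[t_2]$: the letter $t_1$ comes back only across a letter $t_2$ whose word contains $t_1$ again. So inside $Z$ one cannot repeat $t_0$ again and again while avoiding $t_1$. We want to shrink $\mathcal W$ so that in every irreducible sublanguage one can repeat a letter $t$ while avoiding a given letter $b$.

## 10. Guards

Irreducibility of $L'$ makes every letter $x$ of $L'$ recur. The idea is to make each recurrence of $x$ pay for the repetition of the letters $t\prec x$: between two occurrences of $x$, a letter must stand whose word repeats $t$ without using $x$, and without using any letter $\leq x$ that is not already in $[t]$.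

**Condition (G)** for a word $p$: whenever a letter $x$ stands at two different positions of $p$ and $t\prec x$, there is, strictly between these positions, a letter $q$ such that $t$ occurs at least twice in $[q]$ and
$$\operatorname{supp}(q)\subseteq\operatorname{supp}(t)\cup\{k:k>x\}.$$

We call such a $q$ a guard for $t$. The word $[t_2]$ of Section 9 violates (G): for $x=t_1$, $t=t_0$, the letters between are $t_0,t_2,t_0$. The letter $t_0$ occurs only once in $[t_0]$, and $\operatorname{supp}(t_2)$ contains $t_1=x$, which is neither in $\operatorname{supp}(t_0)$ nor $>x$.

For a word satisfying (G), take letters $p<x<e<y_1<y_2$ with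
$$[p]=p,\quad [x]=p\,x,\quad [e]=p\,e\,p,\quad [y_1]=[x]\,y_1\,[e],\quad [y_2]=[y_1]\,y_2\,[x].$$
Then $[y_2]=p\,x\;y_1\;p\,e\,p\;y_2\;p\,x$. The letters at two or more positions are $p$ and $x$. There is no $t\prec p$. The only $t\prec x$ is $p$, and $e$ is a guard: $p$ occurs twice in $[e]$, and $\operatorname{supp}(e)=\{p,e\}$ with $e>x$.

Condition (G) passes to factors, since it only concerns pairs of positions and what is between them. Let
$$\Gamma=\{n\geq1:[n]\text{ satisfies (G)}\},$$
and let $L$ be the set of all nonempty factors of the words $[n]$, $n\in\Gamma$. The set $\Gamma$ is nonempty, as it contains every $n$ with $l(n)=r(n)=0$. If $t\preceq n\in\Gamma$, then $[t]$ is a factor of $[n]$, so $t\in\Gamma$. All words of $L$ satisfy (G).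

**Lemma 6.** Let $L'\subseteq L$ be irreducible. For every $a\in L'$ there is an irreducible language $L''\subsetneq L'$ with $a\in L''$.

*Proof.* **Step 1: choose a letter to avoid.** Let $t_0$ be the largest letter of $a$. By Lemma 2, $a$ is a factor of $[t_0]$ and $[t_0]\in L'$, and there is a letter $b>t_0$ in $L'$. Then $b\notin\operatorname{supp}(t_0)$.

**Step 2: climb inside $L'$ while avoiding $b$.** We construct $t_0,t_1,t_2,\dots$ with $[t_i]\in L'$, $b\notin\operatorname{supp}(t_i)$, and $t_i$ occurring at least twice in $[t_{i+1}]$. Let $t_i$ be given. By irreducibility there is $g=t_i\,w\,b\in L'$. Let $x$ be the largest letter of $g$. Then $x\geq b$, and $g$ is a factor of $[x]$ by Lemma 2. So $t_i\preceq x$ and $b\preceq x$. Since $b\notin\operatorname{supp}(t_i)$, we have $x\ne t_i$, hence $t_i\prec x$. Now let $x$ recur: some $x\,w'\,x\in L'$. By (G) there is a letter $q$ in $w'$ such that $t_i$ occurs at least twice in $[q]$ and $\operatorname{supp}(q)\subseteq\operatorname{supp}(t_i)\cup\{k:k>x\}$. As $b\leq x$ and $b\notin\operatorname{supp}(t_i)$, we get $b\notin\operatorname{supp}(q)$. The letter $q$ is in $L'$, so $[q]\in L'$ by Lemma 2. Put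 $t_{i+1}=q$.

**Step 3: collect the factors.** Let $L''$ be the set of nonempty factors of all the $[t_i]$. Two positions of $t_i$ in $[t_{i+1}]$ are each surrounded by a block $[t_i]$ (Lemma 1(2)), and a letter $>t_i$ stands between the positions (Lemma 1(3)); it belongs to neither block. So $[t_{i+1}]$ contains $[t_i]\,w\,[t_i]$ with $w$ nonempty. In particular each $[t_i]$ is a factor of $[t_{i+1}]$. If $u,v\in L''$, both are factors of some $[t_i]$, so $[t_{i+1}]$ contains $u\,w\,v$ for some nonempty $w$. Thus $L''$ is irreducible. It is contained in $L'$, contains $a$, and does not contain $b\in L'$. $\square$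

## 11. Joining guarded words with the ruler sequence

By Criterion (2) and Lemma 6, only one thing is missing: $L$ must be irreducible. We must join $[m]$ and $[n]$, for $m,n\in\Gamma$, inside a word $[k]$ with $k\in\Gamma$.

The direct join $[m]\,y\,[n]$ fails as soon as guards are needed. With $[x]=p\,x$ as in Section 10, in $[x]\,y\,[x]=p\,x\,y\,p\,x$ the letter $x$ recurs, and $p$ needs a guard; the letters between are $y$, with $x\in\operatorname{supp}(y)$, and $p$, with $p$ only once in $[p]$. So guards must be inserted: $p\,x\;y_1\;[e]\;y_2\;p\,x$ is the repair.

In general a letter $t$ needs a guard between $[m]$ and $[n]$ when $t\prec x$ for a letter $x$ common to $[m]$ and $[n]$. Let $s_1<\dots<s_j$ be these $t$. A guard for $s_2$ has the form $[s_2]\,w\,[s_2]$. Its own letters, for instance $s_2$, may recur in $[m]$ and $[n]$; if $s_1\prec s_2$, there must then be a guard for $s_1$ between $[m]$ and the guard for $s_2$, and another between that guard and $[n]$. So for $j=2$ we insert guards for $s_1,s_2,s_1$; for $j=3$, guards for $s_1,s_2,s_1,s_3,s_1,s_2,s_1$. This is the ruler sequence: at place $h$ stands a guard for $s_{1+\nu_2(h)}$, where $\nu_2$ is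 the $2$-adic valuation. The guards $[z]\,w\,[z]$ are themselves joins of a smaller letter with itself, so they come from induction. For this to work we also need to control the new letters, which is the role of the bound $M$ below.

**Lemma 7.** For $m,n\in\Gamma$ and $M\in\mathbb N$ there is $k\in\Gamma$ with $[k]=[m]\,w\,[n]$, $w$ nonempty, and
$$\operatorname{supp}(k)\subseteq\operatorname{supp}(m)\cup\operatorname{supp}(n)\cup\{i:i>M\}.$$

*Proof.* We use induction on $m$: the lemma is assumed for all pairs in $\Gamma$ with smaller first entry, and all bounds.

**Step 1: list the letters that need guards.** Let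
$$D=\{z: z\prec c\text{ for some }c\text{ with }c\preceq m\text{ and }c\preceq n\}=\{s_1<\dots<s_j\}\qquad(j\geq0).$$
If $z\in D$, then $z\preceq m$ and $z\preceq n$ by transitivity, $z<c\leq m$, and $z\in\Gamma$. So the induction hypothesis applies to the pair $(z,z)$ with any bound.

**Step 2: build the guards.** Put $N=2^j-1$, and $a(h)=1+\nu_2(h)\in\{1,\dots,j\}$ for $1\leq h\leq N$. Let $M_1=\max(M,m,n)$. For $h=1,\dots,N$ successively, with $z=s_{a(h)}$, choose $e_h\in\Gamma$ by induction such that
$$[e_h]=[z]\,w_h\,[z],\qquad\operatorname{supp}(e_h)\subseteq\operatorname{supp}(z)\cup\{i:i>M_h\},$$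
and put $M_{h+1}=\max(M_h,e_h)$. So the new letters of each guard exceed everything used before.

**Step 3: assemble.** Let $c_0=m$, $c_h=e_h$ for $1\leq h\leq N$, and $c_{N+1}=n$. All letters of all $[c_i]$ are $\leq M_{N+1}$. By the choice of $l,r$ there are $M_{N+1}<y_1<\dots<y_{N+1}$ with $l(y_1)=c_0$, $l(y_i)=y_{i-1}$ for $i\geq2$, and $r(y_i)=c_i$ for all $i$. With $k=y_{N+1}$,
$$[k]=[c_0]\;y_1\;[c_1]\;y_2\;[c_2]\cdots y_{N+1}\;[c_{N+1}].$$
So $[k]=[m]\,w\,[n]$ with $w$ nonempty. The support condition holds: letters of $[e_h]$ are in $\operatorname{supp}(s_{a(h)})\subseteq\operatorname{supp}(m)$ or are $>M_h\geq M$, and the $y_i$ are $>M$. It remains to verify (G) for $[k]$. Let $x$ stand at two different positions. Each $y_i$ occurs only once, so $x$ is no $y_i$. If both positions are in the same $[c_i]$, we use $c_i\in\Gamma$. So let them be in $[c_i]$ and $[c_{i'}]$ with $i<i'$.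

**Step 4: a letter recurring in different pieces is an old one, $x\le M_1$.** Suppose $x>M_1$. Then $x>m,n$, so $x\notin\operatorname{supp}(m)\cup\operatorname{supp}(n)$ and $1\leq i<i'\leq N$. Also $x\notin\operatorname{supp}(s_{a(i')})$, as $s_{a(i')}<m$. Since $x\in\operatorname{supp}(e_{i'})$, it follows that $x>M_{i'}\geq M_{i+1}\geq e_i$. But $x\in\operatorname{supp}(e_i)$ gives $x\leq e_i$, a contradiction.

**Step 5: $x\preceq m$ and $x\preceq n$.** This places every $t\prec x$ in $D$. If $x\in\operatorname{supp}(e_h)$, then $x\leq M_1\leq M_h$ forces $x\preceq s_{a(h)}$, and so $x\preceq m$ and $x\preceq n$. If neither $i$ nor $i'$ is in $\{1,\dots,N\}$, then $i=0$ and $i'=N+1$, and $x\preceq m$, $x\preceq n$ directly.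

**Step 6: find the guard.** Let $t\prec x$. By Step 5, $t\in D$, say $t=s_a$. We claim that $2^a$ divides $i$ and $i'$. This is clear for the indices $0$ and $N+1=2^j$, as $a\leq j$. If $h\in\{1,\dots,N\}$ is one of $i,i'$, then $s_a=t\prec x\preceq s_{a(h)}$ by the proof of Step 5, so $s_a<s_{a(h)}$ and $a<a(h)$. Hence $2^a\mid2^{a(h)-1}=2^{\nu_2(h)}\mid h$.

So $i'\geq i+2^a$. Put $h=i+2^{a-1}$. Then $i<h<i'$, $\nu_2(h)=a-1$, and $a(h)=a$. The letter $q=e_h$ occurs in $[c_h]=[e_h]$, strictly between the two positions. The letter $t=s_a$ occurs at least twice in $[e_h]=[t]\,w_h\,[t]$. Finally $\operatorname{supp}(e_h)\subseteq\operatorname{supp}(t)\cup\{i:i>M_h\}$ with $M_h\geq M_1\geq x$ by Step 4. So $q$ is a guard for $t$, (G) holds, and $k\in\Gamma$. $\square$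

For $D=\emptyset$ we have $N=0$, and the proof gives $[k]=[m]\,y_1\,[n]$. For $m=n=x$ with $[x]=p\,x$ it gives $D=\{p\}$, $N=1$, and the word $p\,x\,y_1\,p\,e\,p\,y_2\,p\,x$ from Section 10.

**Corollary.** $L$ is an irreducible language.

*Proof.* It is nonempty and closed under nonempty factors. If $u$ is a factor of $[m]$ and $v$ of $[n]$, with $m,n\in\Gamma$, then the word $[k]$ of Lemma 7 contains a word $u\,w'\,v$ with $w'$ nonempty, and it lies in $L$. $\square$

## 12. The algebra $A_L$: no image in $*_k$, and local nilpotence

**Proof of Theorem 1.** Let $A=A_L$. It is nonzero and of countable dimension, as there are countably many words. By the Corollary, $L$ is irreducible. By Lemma 6, the hypothesis of Criterion (2) holds. So $A$ is a prime ring in $\mathcal U(*_k)$, that is, $A$ has no nonzero homomorphic image in $*_k$. Being a nonzero prime ring, $A$ has the image $A\in\pi$, so $A\notin\beta=\mathcal U(\pi)$. Hence $A\in\mathcal U(*_k)\setminus\beta$. Since $\beta\subseteq\mathcal U(*_k)$ by Section 4, $\beta\subsetneq\mathcal U(*_k)$. $\square$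

Parts (1) and (3) of Theorem 2 were proved in Sections 4 and 5.

**Proof of Theorem 2(2).** **Step 1: words in few letters are short.** A word of $L$, possibly empty, whose letters belong to a set of $f$ letters has length at most $2^f-1$. We use induction on $f$; for $f=0$ the word is empty. For a nonempty word, the largest letter that occurs does so only once, by Lemma 1(3). The parts to the left and right of it use at most $f-1$ letters. So the length is at most $2(2^{f-1}-1)+1=2^f-1$.

**Step 2: $A$ is locally nilpotent.** Finitely many elements of $A=A_L$ involve only finitely many letters, say $f$. The subring that they generate lies in the span of the words of $L$ in these letters. A product of $2^f$ of its elements is a combination of products of $2^f$ such words, which would have length at least $2^f$; so it is $0$ by Step 1. Hence $A\in(\mathcal U(*_k)\cap\mathcal L)\setminus\beta$.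

**Step 3: $\beta\subseteq\mathcal L$.** This is classical; here is a proof. Let $B$ be a ring that is not locally nilpotent. We find a prime ideal of $B$, which shows $B\notin\beta$. There is a finite set $F\subseteq B$ generating a subring that is not nilpotent. Let $F^n$ be the finite set of products of $n$ elements of $F$. Then $F^n\not\subseteq\{0\}$ for all $n\geq1$. Consider the ideals of $B$ that contain no $F^n$, $n\ge1$. The zero ideal is one. The union of a chain of such ideals is again one, because a finite set $F^n$ in the union would lie in a member of the chain. Let $P$ be a maximal one. It is proper. If $X,Y\supsetneq P$ are ideals, then $F^n\subseteq X$ and $F^{n'}\subseteq Y$ for some $n,n'$, so $F^{n+n'}\subseteq XY$ and $XY\not\subseteq P$. Thus $P$ is prime.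

Since $\beta\subseteq\mathcal U(*_k)$ and $\beta\subseteq\mathcal L$, Step 2 gives $\beta\subsetneq\mathcal U(*_k)\cap\mathcal L$. $\square$
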